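# Liftings of product measures that respect coordinates

## 1. Many points moved by one source of randomness

We open with a construction. It takes finitely many points $x_1,\dots,x_q$ of a product space and produces random points $y_1,\dots,y_q$, all made from the same random input, in such a way that wherever two of the $x_j$ share a coordinate, the corresponding $y_j$ share it too. Afterwards we say what it is for.

**Definition 1 (model space).** Let $I$ be a set and $I_0\subseteq I$. For each $i\in I$ we are given a countable nonempty set $K_i$ of labels, weights $c_i(k)>0$ with $\sum_{k\in K_i}c_i(k)=1$, and cardinals $\kappa_i(k)$ ($k\in K_i$), regarded as initial ordinals. For $i\in I_0$ we require $|K_i|=1$. Put $\Lambda_i(k)=1+\kappa_i(k)$ (ordinal sum), $\lambda_i=\sup_k\Lambda_i(k)\ge 1$, and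
$$X_i=\{(k,z):\ k\in K_i,\ z\in\{0,1\}^{[1,\Lambda_i(k))}\}.$$
For $x_i=(k,z)\in X_i$ and $\eta<\lambda_i$ write $x_i(0)=k=:k(x_i)$; $x_i(\eta)=z(\eta)$ if $1\le\eta<\Lambda_i(k)$; and $x_i(\eta)=*$ if $\Lambda_i(k)\le\eta<\lambda_i$. Let $\mathcal B_i$ be the $\sigma$-algebra generated by the maps $x_i\mapsto x_i(\eta)$, $\eta<\lambda_i$, each of which has countable range. Let $m_i$ be the probability on $\mathcal B_i$ under which the label is $k$ with probability $c_i(k)$ and, given the label $k$, the bits $x_i(\eta)$, $1\le\eta<\Lambda_i(k)$, are independent and fair. Finally $X=\prod_iX_i$, $\mathcal B=\bigotimes_i\mathcal B_i$, $m=\bigotimes_im_i$.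

So a point of $X_i$ has a label, followed by a string of bits whose length depends on the label. We call $\{x_i:k(x_i)=k\}$ the component $k$. If every $\kappa_i(k)$ is $0$, then $X_i$ is a countable set of atoms. If $K_i=\{a,b\}$, $\kappa_i(a)=0$, $\kappa_i(b)=\omega$, then $\Lambda_i(a)=1$, $\Lambda_i(b)=1+\omega=\omega$, $\lambda_i=\omega$, and $X_i$ is an atom of mass $c_i(a)$ together with a Cantor set of mass $c_i(b)$; at the atom, $x_i(\eta)=*$ for all $\eta\ge1$.

Let $H_i=\{0,1\}^{[1,\lambda_i)}$ with fair-coin measure. It acts on $X_i$ by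
$$h\cdot(k,z)=(k,\ z+h|_{[1,\Lambda_i(k))})\quad(\text{mod }2).$$
Labels do not move; bits are flipped where $h$ is $1$. If $h$ is random with the fair-coin law, the bits of $h\cdot x_i$ are independent and fair, so $h\cdot x_i$ has law $m_i(\,\cdot\mid k(y_i)=k(x_i))$.

**Definition 2 (common-noise coupling).** Let $\mathcal S=\{S:\ I_0\subseteq S\subseteq I,\ S\setminus I_0\text{ finite}\}$. For $S\in\mathcal S$ let $Z_S=\prod_{i\in S}H_i\times\prod_{i\in I\setminus S}X_i$ with product probability $P_S$, and for $x\in X$, $z\in Z_S$ let
$$\tau_S(x,z)_i=z_i\cdot x_i\quad(i\in S),\qquad \tau_S(x,z)_i=z_i\quad(i\notin S).$$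

Thus, for fixed $S$, one random $z$ serves all points $x$ at once. On $S$ the output is a translate of $x$ by a common random translation; off $S$ all outputs equal one common random point.

**Lemma 1.** The law of $\tau_S(x,\cdot)$ is $m(\,\cdot\mid C)$, where $C=\{y:\ k(y_i)=k(x_i)\ \forall i\in S\setminus I_0\}$ and $m(C)=\prod_{i\in S\setminus I_0}c_i(k(x_i))>0$. In particular this law is absolutely continuous with respect to $m$.

*Proof.* The coordinates of $\tau_S(x,\cdot)$ are independent. For $i\notin S$ the law is $m_i$. For $i\in S$ it is $m_i(\,\cdot\mid k(y_i)=k(x_i))$, which is $m_i$ itself if $i\in I_0$, because then $|K_i|=1$. The product of these laws is $m$ conditioned on $C$, as one sees on finite cylinders. Since $S\setminus I_0$ is finite, $m(C)$ is a finite product of positive numbers. $\square$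

Two extreme choices of $S$ show what is at stake. Take $I=\mathbb N$, $I_0=\emptyset$, and let each $X_i$ consist of two atoms of mass $\frac12$. Then every $H_i$ is a single point, and $\tau_I(x,z)=x$: with $S=I$ the law would be a point mass, singular to $m$. So, outside $I_0$, $S$ must be kept finite. With $S=\{0,\dots,n-1\}$ we get $\tau_S(x,z)=(x_0,\dots,x_{n-1},z_n,z_{n+1},\dots)$. With $S=\emptyset$ the output is a common random point that has forgotten $x$ altogether. We shall therefore let $S$ vary.

Let $A$ be the measure algebra of $(X,\mathcal B,m)$: the Boolean algebra of sets in $\mathcal B$ modulo $m$-null sets, with $[F]$ the class of $F$. By Lemma 1, if $a=[F]\in A$, the class $a_{S,x}$ of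
$$F_{S,x}=\{z\in Z_S:\ \tau_S(x,z)\in F\}$$
in the measure algebra of $P_S$ depends only on $a$, and $a\mapsto a_{S,x}$ is a Boolean homomorphism.

**Definition 3 (good sets of requirements).** A finite set $\mathcal F\subseteq X\times A$ is $S$-good if $\bigwedge_{(x,a)\in\mathcal F}a_{S,x}\ne0$. (The empty set is $S$-good, its infimum being $1$.)

Read a pair $(x,a)$ as the requirement "$a$ holds at $x$". The set $\mathcal F$ is $S$-good if, with positive probability, the random points $\tau_S(x,z)$ satisfy all the requirements simultaneously. For instance, in the two-atom example with $S=\{0,\dots,n-1\}$, $\{(x,[F]),(y,[G])\}$ is $S$-good exactly when, for a set of tails $z$ of positive measure, $(x|_n,z)\in F$ and $(y|_n,z)\in G$.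

The coupling has two symmetries. For $J\subseteq I$ let $A^J\subseteq A$ be the set of classes of sets in the $\sigma$-algebra generated by $x\mapsto x_i$, $i\in J$. The group $\prod_{i\in I_0}H_i$ acts on $X$, by translation on the coordinates in $I_0$ and trivially elsewhere. This action preserves $\mathcal B$ and $m$ (as $|K_i|=1$ for $i\in I_0$), so it acts on $A$ by $h[F]=[hF]$.

**Lemma 2.** (a) If $a\in A^J$ and $x|_J=y|_J$, then $a_{S,x}=a_{S,y}$. (b) If $h\in\prod_{i\in I_0}H_i$, then $(ha)_{S,hx}=a_{S,x}$.

*Proof.* (a) We have $\tau_S(x,z)|_J=\tau_S(y,z)|_J$ for all $z$, and $a$ is represented by a set $F$ whose membership depends only on coordinates in $J$. So $F_{S,x}=F_{S,y}$. (b) Since $I_0\subseteq S$ and translations commute, $\tau_S(hx,z)=h\,\tau_S(x,z)$. Hence $\tau_S(hx,z)\in hF$ iff $\tau_S(x,z)\in F$. $\square$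

Here is what the construction is for. We want to choose, for every $x\in X$, an ultrafilter $p(x)$ of $A$ (a proper filter that contains exactly one of $a$, $1-a$ for each $a$), in such a way that for $a\in A^J$ the truth of "$a\in p(x)$" depends only on $x|_J$. If any two of our decisions always form an $S$-good set for some $S$, this is automatic. Suppose $a\in A^J$, $x|_J=y|_J$, and we had decided $a\in p(x)$ and $1-a\in p(y)$. Then by Lemma 2(a) $a_{S,x}\wedge(1-a)_{S,y}=a_{S,x}\wedge(1-a_{S,x})=0$ for every $S$, so the two decisions are never jointly good. The next section says why one wants such ultrafilters.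

## 2. Liftings, ultrafilters, and coordinates

Let $\langle(\Omega_i,\Sigma_i,\mu_i)\rangle_{i\in I}$ be a family of probability spaces, $\Omega=\prod_i\Omega_i$, and let $(\Omega,\widehat\Sigma,\widehat\mu)$ be the completion of the product probability space. Write $\Omega_J=\prod_{i\in J}\Omega_i$, $\mu_J=\bigotimes_{i\in J}\mu_i$, $\mu=\mu_I$, and $(\Omega_J,\widehat\Sigma_J,\widehat\mu_J)$ for the completed product over $J$.

**Definition 4 (lifting).** A lifting for $\widehat\mu$ is a map $\pi:\widehat\Sigma\to\widehat\Sigma$ such that

- $\widehat\mu(\pi(E)\triangle E)=0$ for all $E\in\widehat\Sigma$;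
- $\pi(E)=\pi(F)$ whenever $\widehat\mu(E\triangle F)=0$;
- $\pi(\emptyset)=\emptyset$ and $\pi(\Omega)=\Omega$;
- $\pi(E\cap F)=\pi(E)\cap\pi(F)$ and $\pi(E\cup F)=\pi(E)\cup\pi(F)$ for all $E,F\in\widehat\Sigma$.

A lifting picks one representative from each class of sets modulo null sets, compatibly with the finite Boolean operations. It amounts to choosing, for each $\omega\in\Omega$, the ultrafilter $\{[E]:\omega\in\pi(E)\}$ of the measure algebra. Conversely, a choice of ultrafilters $p(\omega)$ gives a lifting $\pi(E)=\{\omega:[E]\in p(\omega)\}$ as soon as $\{\omega:[E]\in p(\omega)\}\triangle E$ is null for every $E$.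

**Definition 5 (respecting coordinates).** For $J\subseteq I$, a set $W\subseteq\Omega$ is determined by coordinates in $J$ if $x\in W$, $y\in\Omega$, $y|_J=x|_J$ imply $y\in W$. A lifting $\pi$ respects coordinates if, for every $J\subseteq I$, $\pi(W)$ is determined by coordinates in $J$ whenever $W\in\widehat\Sigma$ is.

*Example.* Let $\Omega_1=\Omega_2=\{0,1\}$, where $\mu_1$ gives each point mass $\frac12$ and $\mu_2$ gives mass $1$ to the point $0$. The product has two atoms of mass $\frac12$, $(0,0)$ and $(1,0)$, and two null points. An ultrafilter of the measure algebra is the choice of one atom. A lifting must send each of the two atoms to itself and may send the null points $(0,1)$, $(1,1)$ to whichever atoms it likes. If both are sent to $(1,0)$, then $\pi(\{0\}\times\Omega_2)=\{(0,0)\}$, which is not determined by the first coordinate. The choice $(0,1)\mapsto(0,0)$, $(1,1)\mapsto(1,0)$ does respect coordinates. So the whole difficulty sits on null sets: there the axioms leave us free, and the freedom must be used consistently.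

The question, stated as an open problem in http://www.math.uni.wroc.pl/~musial/HandbookLiftings.pdf, is this: can one always lift a product measure so that a set which looks only at some coordinates is lifted to a set which looks only at the same coordinates? It is known that the answer is yes for finite $I$ (Burke's theorem), and also for an arbitrary family of complete Maharam homogeneous probability spaces together with a finite collection of complete probability spaces. We prove the following.

**Theorem A.** Let $\langle(\Omega_i,\Sigma_i,\mu_i)\rangle_{i\in I}$ be any family of complete probability spaces. Then there is a lifting for $\widehat\mu$ that respects coordinates.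

**Theorem B.** Let $\langle(\Omega_i,\Sigma_i,\mu_i)\rangle_{i\in I}$ be any family of probability spaces, complete or not. Let $I_0\subseteq I$ be such that for $i\in I_0$, $\Omega_i=\{0,1\}^{\Gamma_i}$ for some set $\Gamma_i$, with the fair-coin product measure or its completion. Then there is a lifting $\pi$ for $\widehat\mu$ such that:

1. $\pi$ respects coordinates;
2. $\pi(hW)=h\,\pi(W)$ for all $W\in\widehat\Sigma$ and all $h\in\prod_{i\in I_0}\{0,1\}^{\Gamma_i}$, acting by translation mod 2 on the coordinates in $I_0$ and trivially on the others;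
3. there are liftings $\pi_J$ for the completed products $\widehat\mu_J$ on $\Omega_J$ ($J\subseteq I$, $\pi_I=\pi$), each respecting coordinates, with $\pi_K(E\times\Omega_{K\setminus J})=\pi_J(E)\times\Omega_{K\setminus J}$ for $J\subseteq K$, and $\pi_{J\cup K}(E\times F)=\pi_J(E)\times\pi_K(F)$ for $J\cap K=\emptyset$.

Theorem A is Theorem B(1) with $I_0=\emptyset$; a reader interested only in Theorem A may put $I_0=\emptyset$ throughout. The proof is in ZFC and uses Maharam's theorem, Fubini's theorem, martingale convergence and Zorn's lemma.

One measure-theoretic fact is needed several times. It says that being determined by $J$ survives the passage to classes modulo null sets.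

**Lemma 3.** If $W\in\widehat\Sigma$ is determined by coordinates in $J$, say $W=W_J\times\Omega_{I\setminus J}$, then $W_J\in\widehat\Sigma_J$ and $\widehat\mu_J(W_J)=\widehat\mu(W)$. Moreover there is $V\in\bigotimes_{i\in J}\Sigma_i$ with $\widehat\mu(W\triangle(V\times\Omega_{I\setminus J}))=0$.

*Proof.* Take $V_1\subseteq W\subseteq V_2$ in $\bigotimes_I\Sigma_i$ with $\mu(V_2\setminus V_1)=0$. For every $v\in\Omega_{I\setminus J}$ the sections satisfy $V_1^v\subseteq W_J\subseteq V_2^v$ and lie in $\bigotimes_J\Sigma_i$. Since $\mu=\mu_J\otimes\mu_{I\setminus J}$, Fubini gives $\mu_J(V_2^v\setminus V_1^v)=0$ for almost every $v$. For each such $v$, $W_J\in\widehat\Sigma_J$ and $\widehat\mu_J(W_J)=\mu_J(V_1^v)$. Integrating over $v$, $\widehat\mu(W)=\mu(V_1)=\int\mu_J(V_1^v)\,d\mu_{I\setminus J}(v)=\widehat\mu_J(W_J)$. Fix one such $v$ and put $V=V_1^v$. Then $W\triangle(V\times\Omega_{I\setminus J})\subseteq(V_2^v\setminus V_1^v)\times\Omega_{I\setminus J}$, which is null. $\square$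

## 3. Products of atomic spaces, and how the obvious constructions break

*Finitely many atomic spaces.* If $I$ is finite and each $\Omega_i$ is countable with all points of positive mass, the only null set is $\emptyset$. So $\pi(E)=E$ is the only lifting, and it respects coordinates.

*A sequence of atomic spaces.* Let $I=\mathbb N$, $I_0=\emptyset$, and let each $X_n$ be countable with all points of positive mass. Points of $X=\prod X_n$ may now be null. For $F\in\mathcal B$ the function
$$g_n^F(x)=P\big(\{z:\ (x_0,\dots,x_{n-1},z_n,z_{n+1},\dots)\in F\}\big)$$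
($z_j$ independent with laws $m_j$) is the conditional probability of $F$ given the first $n$ coordinates, and $g_n^F\to\chi_F$ almost everywhere by martingale convergence. It is natural to decide first that $[F]\in p(x)$ when $g_n^F(x)\to1$. Let $q(x)$ be the filter of all $[F]$ with $g^F_n(x)\to1$. These filters do respect coordinates: if $F$ depends only on coordinates in $J$, then $g_n^F(x)$ depends only on $x|_{J\cap\{0,\dots,n-1\}}$.

*First attempt: extend each $q(x)$ separately.* By Zorn's lemma each $q(x)$ extends to an ultrafilter $p(x)$, and the result is a lifting. Respect for coordinates is lost exactly here. Let $X=\{0,1\}^{\mathbb N}$ with fair coins, and let $F$ be the set of $x$ for which the least $n$ with $x_{2n}=1$ exists and is even. This depends only on even-numbered coordinates. Given $x_0=x_2=\dots=x_{2n-2}=0$, the conditional probability of $F$ is $\sum_{j\ge0}2^{-(2j+1)}=\frac23$ if $n$ is even and $\frac13$ if $n$ is odd. So at a point vanishing on all even coordinates, neither $[F]$ nor its complement is in $q$. Let $x=0$ and let $y$ be $0$ on even and $1$ on odd coordinates.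 Nothing prevents the separate extensions from having $[F]\in p(x)$ and $1-[F]\in p(y)$, although $x$ and $y$ agree on all the coordinates that $F$ sees.

*Second attempt: one set $J$ at a time.* One could choose ultrafilters $p_J(x|_J)$ of the measure algebras of $\Omega_J$ for larger and larger $J$, each extending the earlier ones. The passage from one-element to two-element sets is harmless: if $a\in p_1(x_1)$ and $b\in p_2(x_2)$ then $a\times b\ne0$, so there is something to extend. At three coordinates this stops. Let $\Omega_1=\Omega_2=\Omega_3=[0,1]$ with Lebesgue measure, and use the same lifting, with ultrafilters $p(t)$, on each coordinate. Fix $t$. For $a,b\in p(t)$, $a\wedge b\neq0$, and $(a\wedge b)\times(a\wedge b)$ meets $\{y_1<y_2\}$ in half of its measure. So an ultrafilter $p_{12}(t,t)$ extending the two copies of $p(t)$ may contain $\{y_1<y_2\}$, and the almost-everywhere condition on $p_{12}$ does not notice, because the diagonal is null. Likewise $p_{23}(t,t)$ may contain $\{y_2<y_3\}$ and $p_{13}(t,t)$ may contain $\{y_3<y_1\}$. No ultrafilter at $(t,t,t)$ extends all three,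 since the three sets have empty intersection. Choices made for different $J$ on null sets can contradict each other, so each choice has to leave room for a joint realization of everything decided so far.

*Goodness repairs this, in the atomic case in half a page.* Call a finite set $\{(x_j,[F_j])\}$ of requirements $n$-good if
$$P\Big(\bigcap_j\{z:\ (x_j|_n,z)\in F_j\}\Big)>0;$$
this is $S$-goodness with $S=\{0,\dots,n-1\}$, since on atoms the translations are trivial. Call $R\subseteq X\times A$ consistent if every finite subset of $R$ is $n$-good for some $n$.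

Start from $R^0=\{(x,[F]):\ g_n^F(x)\to1\}$. It is consistent: given $(x_1,[F_1]),\dots,(x_q,[F_q])\in R^0$, choose $n$ with $g_n^{F_j}(x_j)>1-\frac1{2q}$ for all $j$; then the $q$ events $\{z:(x_j|_n,z)\in F_j\}$ have intersection of probability at least $\frac12$. Consistency has finite character, so by Zorn's lemma $R^0$ is contained in a maximal consistent $R$. Put $p(x)=\{a:(x,a)\in R\}$.

For each $x$ and $a$ one of $(x,a),(x,1-a)$ lies in $R$. Otherwise there would be finite $\mathcal F_1,\mathcal F_2\subseteq R$ such that $\mathcal F_1\cup\{(x,a)\}$ and $\mathcal F_2\cup\{(x,1-a)\}$ are $n$-good for no $n$; but $\mathcal F_1\cup\mathcal F_2$ is $n$-good for some $n$, and the corresponding set of tails of positive measure meets, in positive measure, the set of tails that realize $a$ at $x$ or the set of those that realize $1-a$. It follows easily that $p(x)$ is an ultrafilter (details in Lemma 5 below). For almost every $x\in F$ we have $g_n^F(x)\to1$, so $[F]\in p(x)$; the same for $X\setminus F$ shows that $\{x:[F]\in p(x)\}\triangle F$ is null. So we have a lifting. If $W$ is determined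 by coordinates in $J$, then by Lemma 3 $[W]$ has a representative $F$ depending only on coordinates in $J$. If also $x|_J=y|_J$, then $(x|_n,z)\in F\iff(y|_n,z)\in F$ for all $n$ and $z$, so $(x,[F])$ and $(y,1-[F])$ are never jointly good. Hence $\pi$ respects coordinates.

Two things are missing in general. The index set may be uncountable, so conditioning has to be organized along a transfinite sequence of $\sigma$-algebras. And a coordinate need not be atomic, so we cannot freeze the whole coordinate at the value $x_i$ without making the law singular; instead we freeze its label and translate its bits.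

## 4. Reduction to the model space

This section transfers the problem to the spaces of Section 1. Let a family as in Theorem B be given.

**Step 1. Choosing the data $K_i,c_i,\kappa_i$.** This step describes the measure algebra of each factor. By Maharam's theorem, the measure algebra of $\mu_i$ is a countable direct sum of ideals which, after normalization, are isomorphic to the measure algebras of the fair-coin measures on $\{0,1\}^{\kappa_i(k)}$, $k\in K_i$. Here $K_i$ is countable and nonempty, $\kappa_i(k)$ is $0$ or an infinite cardinal, and the ideals have masses $c_i(k)>0$ with $\sum_kc_i(k)=1$. For $i\in I_0$ we instead let $K_i$ be a singleton and $\kappa_i=|\Gamma_i|$. Form $X_i$, $X$, $m$, $A$ as in Section 1. Since $[1,1+\kappa)$ has cardinality $\kappa$, for $i\notin I_0$ Maharam's theorem gives a measure-preserving isomorphism $\theta_i$ from the measure algebra of $(X_i,\mathcal B_i,m_i)$ onto that of $\mu_i$.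

**Step 2. Maps $f_i:\Omega_i\to X_i$.** The isomorphism must be realized by a point map. Let $i\notin I_0$. Partition $\Omega_i$ into $E_{ik}\in\Sigma_i$ ($k\in K_i$) representing the images under $\theta_i$ of the components; representatives are disjoint and covering up to null sets, and as $K_i$ is countable they can be corrected on a null set. Choose $E_{ik\eta}\in\Sigma_i$, $E_{ik\eta}\subseteq E_{ik}$, representing the image of $\{(k,z):z(\eta)=1\}$, for $1\le\eta<\Lambda_i(k)$. Let
$$f_i(\omega)=(k,(\chi_{E_{ik\eta}}(\omega))_{1\le\eta<\Lambda_i(k)})\qquad(\omega\in E_{ik}).$$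
The component sets and the sets $\{(k,z):z(\eta)=1\}$ generate $\mathcal B_i$, and their preimages are the sets $E_{ik}$ and $E_{ik\eta}$. So $f_i$ is measurable. The maps $F\mapsto[f_i^{-1}(F)]$ and $F\mapsto\theta_i([F])$ on $\mathcal B_i$ both preserve complements and countable unions, so the sets where they agree form a $\sigma$-algebra; it contains the generators, hence is $\mathcal B_i$. Therefore $f_i$ is measure-preserving, and, $\theta_i$ being onto, every $E\in\Sigma_i$ is $\mu_i$-a.e. equal to some $f_i^{-1}(F)$, $F\in\mathcal B_i$. For $i\in I_0$ let $f_i$ be the map induced by a bijection $\Gamma_i\to[1,\Lambda_i)$; it has the same properties and carries translations by $\{0,1\}^{\Gamma_i}$ to translations by $H_i$ (here $\lambda_i=\Lambda_i$).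

**Step 3. The class $a_W$.** This step turns sets in $\Omega$ into elements of $A$ without losing the coordinates. The product map $f=\prod f_i:\Omega\to X$ is measurable and measure-preserving. We claim:

for $W\in\widehat\Sigma$ there is a unique $a_W=[F]\in A$ with $\widehat\mu(W\triangle f^{-1}(F))=0$; the map $W\mapsto a_W$ is a Boolean homomorphism depending only on $W$ modulo null sets; and
$$W\text{ determined by coordinates in }J\ \Longrightarrow\ a_W\in A^J.\tag{1}$$

Indeed, let $W$ be determined by coordinates in $J$ (take $J=I$ for general $W$). By Lemma 3, $W$ is a.e. equal to $V\times\Omega_{I\setminus J}$ with $V\in\bigotimes_J\Sigma_i$. The sets $V\in\bigotimes_J\Sigma_i$ for which $V\times\Omega_{I\setminus J}$ is a.e. equal to $f^{-1}(F)$ for some $F$ in the $\sigma$-algebra generated by $(x_i)_{i\in J}$ form a $\sigma$-algebra. By Step 2 it contains the generators $\{\omega_i\in E\}$, $E\in\Sigma_i$, $i\in J$. So it is everything. If $f^{-1}(F)$ and $f^{-1}(F')$ are a.e. equal, then $m(F\triangle F')=\mu(f^{-1}(F\triangle F'))=0$, which gives uniqueness. The homomorphism property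 follows because $f^{-1}$ commutes with Boolean operations.

Call a subset of $X$ negligible if it is contained in a set of $\mathcal B$ of $m$-measure $0$.

**Proposition C.** There is a function $p$ assigning to each $x\in X$ an ultrafilter $p(x)$ of $A$ such that

- (L) for all $F\in\mathcal B$, $\{x:[F]\in p(x)\}\triangle F$ is negligible;
- (R) if $a\in A^J$ and $x|_J=y|_J$, then $a\in p(x)\iff a\in p(y)$;
- (T) $a\in p(x)\iff ha\in p(hx)$ for all $h$ in the group of translations of the coordinates in $I_0$.

**Step 4. Proposition C implies Theorem B(1),(2).** We pull the ultrafilters back along $f$. Put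
$$\pi(W)=\{\omega:\ a_W\in p(f(\omega))\}.$$
Since each $p(x)$ is an ultrafilter and $W\mapsto a_W$ is a Boolean homomorphism, $\pi(\emptyset)=\emptyset$, $\pi(\Omega)=\Omega$, and $\pi$ preserves $\cap$ and $\cup$; and $\pi(W)$ depends only on $W$ modulo null sets. If $a_W=[F]$, then
$$\pi(W)\triangle f^{-1}(F)=f^{-1}\big(\{x:[F]\in p(x)\}\triangle F\big)$$
is contained in a $\mu$-null set by (L), so $\pi(W)\in\widehat\Sigma$ and $\widehat\mu(\pi(W)\triangle W)=0$. If $W$ is determined by coordinates in $J$ and $\omega|_J=\omega'|_J$, then $a_W\in A^J$ by (1) and $f(\omega)|_J=f(\omega')|_J$, so (R) gives $\omega\in\pi(W)\iff\omega'\in\pi(W)$. Finally, let $h$ be a translation on $I_0$. It preserves $\widehat\Sigma$ and $\widehat\mu$, and $f(h\omega)=hf(\omega)$ after identification of the groups. If $W$ is a.e. equal to $f^{-1}(F)$, then $hW$ is a.e. equal to $hf^{-1}(F)=f^{-1}(hF)$, so $a_{hW}=ha_W$. By (T) and $h^{-1}=h$, $ha_W\in p(f(\omega))\iff a_W\in p(hf(\omega))=p(f(h\omega))$, so $\omega\in\pi(hW)\iff h\omega\in\pi(W)$. That is, $\pi(hW)=h\pi(W)$. $\square$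

From here on everything takes place in $X$; it remains to prove Proposition C.

## 5. A transfinite filtration and consistent sets of requirements

Well-order $I$ and identify it with an ordinal $\iota$; for $i\le\iota$ the set $\{i':i'<i\}$ is also written $i$. Let
$$\Theta=\{(i,\xi):\ i<\iota,\ \xi<\lambda_i\}\cup\{(\iota,0)\},$$
ordered lexicographically; this is a well-order. For $t=(i,\xi)\in\Theta$ let $\mathcal B_t$ be the $\sigma$-algebra on $X$ generated by $x\mapsto x_{i'}$ $(i'<i)$ and $x\mapsto x_i(\eta)$ $(\eta<\xi)$, and $A_t=\{[F]:F\in\mathcal B_t\}$, a subalgebra of $A$. At stage $(i,\xi)$ we know the coordinates before $i$ completely, and the first $\xi$ entries (label first, then bits) of coordinate $i$. Clearly $\mathcal B_s\subseteq\mathcal B_t$ for $s\le t$, and $\mathcal B_{(\iota,0)}=\mathcal B$.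

*Example.* Let $I=\{0,1\}$, $X_0$ two atoms ($\lambda_0=1$), and $X_1$ an atom plus a Cantor set ($\lambda_1=\omega$). The stages are $(0,0),(1,0),(1,1),(1,2),\dots,(2,0)$. At $(1,0)$ we know $x_0$; at $(1,1)$ also the label of $x_1$; at $(1,n)$ also the entries $x_1(1),\dots,x_1(n-1)$.

The successor of $s=(i,\xi)\ne(\iota,0)$ is $(i,\xi+1)$ if $\xi+1<\lambda_i$ and $(i+1,0)$ if $\xi+1=\lambda_i$. In both cases its $\sigma$-algebra is generated by $\mathcal B_s$ and $x\mapsto x_i(\xi)$. If $t$ is a limit in $\Theta$, then $\mathcal B_t$ is generated by $\bigcup_{s<t}\mathcal B_s$, and one of the following holds.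

- ($\alpha$) For some $i$ and some limit ordinal $\xi$, either $t=(i,\xi)$, or $t=(i+1,0)$ and $\xi=\lambda_i$. The stages $(i,\xi')$, $1\le\xi'<\xi$, are cofinal below $t$, and $\mathcal B_t\subseteq\mathcal B_{(i+1,0)}$.
- ($\beta$) $t=(i,0)$ with $i$ a limit ordinal, and the stages $(i',0)$, $i'<i$, are cofinal below $t$.

In the example, $(2,0)$ is of type ($\alpha$) with $i=1$, $\xi=\lambda_1=\omega$. If $I=\mathbb N$ and all $X_i$ are atomic, the stages are $(0,0),(1,0),\dots,(\omega,0)$, and the last one is of type ($\beta$).

Say that $S\in\mathcal S$ fits $t=(i,\xi)$ if $\xi=0$ or $i\in S$. The point is that once we are inside coordinate $i$, the label $x_i(0)$ is already known, and the random points must carry the right label. A set $R\subseteq X\times A_t$ is called $t$-consistent if each finite subset of $R$ is $S$-good for some $S\in\mathcal S$ that fits $t$. The set $S$ may depend on the finite subset, and we shall change it as needed. The next lemma says which changes are free.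

**Lemma 4.** Let $t=(i,0)$, let $\mathcal F\subseteq X\times A_t$ be finite, and $S,S'\in\mathcal S$ with $S\cap i=S'\cap i$. Then $\mathcal F$ is $S$-good iff it is $S'$-good.

*Proof.* For $F\in\mathcal B_t$, whether $z\in F_{S,x}$ depends only on $(\tau_S(x,z)_{i'})_{i'<i}$, hence only on $(z_{i'})_{i'<i}$. As $S\cap i=S'\cap i$, the factors of $Z_S$ and $Z_{S'}$ with index below $i$, their product measure, and the formulas for $\tau_{i'}$, $i'<i$, coincide. So the intersections in question have the same probability. $\square$

The next lemma lets us pass from a consistent set to ultrafilters.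

**Lemma 5.** (a) Every $t$-consistent set is contained in a maximal $t$-consistent set. (b) If $R$ is maximal $t$-consistent, then for every $x\in X$, $\{a\in A_t:(x,a)\in R\}$ is an ultrafilter of $A_t$. (c) A $t$-consistent set containing $(x,a)$ or $(x,1-a)$ for each $(x,a)\in X\times A_t$ is maximal.

*Proof.* (a) A set is $t$-consistent iff all its finite subsets are; apply Zorn's lemma.

For the rest, note that $\{(x,a),(x,1-a)\}$ is never $S$-good, since $a_{S,x}\wedge(1-a_{S,x})=0$. This gives (c): adding any new pair $(x,a)$ to such a set produces both $(x,a)$ and $(x,1-a)$.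

(b) Suppose $(x,a),(x,1-a)\notin R$. By maximality, and since subsets of $S$-good sets are $S$-good, there are finite $\mathcal F_1,\mathcal F_2\subseteq R$ such that $\mathcal F_1\cup\{(x,a)\}$ and $\mathcal F_2\cup\{(x,1-a)\}$ are $S$-good for no $S$ fitting $t$. But $\mathcal F_1\cup\mathcal F_2\subseteq R$ is $S$-good for some fitting $S$. Let $d\ne0$ be the corresponding infimum. Then $d\wedge a_{S,x}\ne0$ or $d\wedge(1-a_{S,x})\ne0$, so $\mathcal F_1\cup\{(x,a)\}$ or $\mathcal F_2\cup\{(x,1-a)\}$ is $S$-good, a contradiction. So exactly one of $(x,a)$, $(x,1-a)$ is in $R$. If $(x,a),(x,b)\in R$ but $(x,a\wedge b)\notin R$, then $(x,1-a\wedge b)\in R$; but $a_{S,x}\wedge b_{S,x}\wedge(1-(a\wedge b)_{S,x})=0$, so these three pairs are not $S$-good for any $S$, a contradiction. If $(x,a)\in R$, $a\le b$ and $(x,b)\notin R$, then $(x,1-b)\in R$; but $a\wedge(1-b)=0$, so $(x,a),(x,1-b)$ are not jointly $S$-good for any $S$. Finally $(x,0)\notin R$, since $0_{S,x}=0$. $\square$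

The last tool of this section is the one that makes limits work. In the atomic sequence, $g_n^F(x)$ was literally the probability that the coupled point lies in $F$. In general it is a conditional probability, and the coupling must transport conditional expectations correctly. If $S$ fits $s=(i,\xi)$, let $\mathcal Z_{S,s}$ be the $\sigma$-algebra on $Z_S$ generated by $z_{i'}$ $(i'<i)$ and, if $\xi\ge1$ (so that $i\in S$), by $z_i(\eta)$, $1\le\eta<\xi$. The map $\tau_S(x,\cdot)$ is $\mathcal Z_{S,s}$–$\mathcal B_s$-measurable. Indeed, for $i'<i$ its coordinate $i'$ is a function of $z_{i'}$; and if $\xi\ge1$, then its label at $i$ is the constant $k(x_i)$, and its entry at $1\le\eta<\xi$ is $x_i(\eta)+z_i(\eta)$ or the constant $*$.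

**Lemma 6.** Let $s=(i,\xi)\in\Theta$, $i<\iota$, $S\in\mathcal S$, $x\in X$, $\tau=\tau_S(x,\cdot)$, and assume either

- ($\alpha$) $\xi\ge1$, $i\in S$, $F\in\mathcal B_{(i+1,0)}$; or
- ($\beta$) $\xi=0$, $S\subseteq i\cup I_0$, $F\in\mathcal B$.

If $g$ is a $\mathcal B_s$-measurable version of $\mathbb E_m(\chi_F\mid\mathcal B_s)$, then $g\circ\tau$ is a version of $P_S(F_{S,x}\mid\mathcal Z_{S,s})$.

*Proof.* In both cases $S$ fits $s$, and $g\circ\tau$ is $\mathcal Z_{S,s}$-measurable. By Lemma 1, equalities and limits that hold $m$-a.e. on $X$ hold $P_S$-a.e. after composition with $\tau$. So the statement does not depend on the version $g$. By linearity and monotone convergence for conditional expectations, under $m$ and under $P_S$, the class of $F$ for which it holds is closed under proper differences and increasing sequential unions. By the $\pi$–$\lambda$ theorem it suffices to check it on a $\pi$-system that contains $X$ and generates $\mathcal B_{(i+1,0)}$, respectively $\mathcal B$.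

Case ($\beta$). Take $F=G\cap G'$ with $G\in\mathcal B_s$ and $G'\in\sigma(y_{i'}:i'\ge i)$. Under $m$, $G'$ is independent of $\mathcal B_s$, so we may take $g=\chi_G\,m(G')$. For $i'\ge i$ we have $\tau_{i'}=z_{i'}$ if $i'\notin S$. If $i'\in S$, then $i'\in I_0$ because $S\subseteq i\cup I_0$, so $|K_{i'}|=1$ and $\tau_{i'}=z_{i'}\cdot x_{i'}$ again has law $m_{i'}$. These variables are independent of each other and of $\mathcal Z_{S,s}=\sigma(z_{i'}:i'<i)$. Hence $P_S(\tau\in G'\mid\mathcal Z_{S,s})=m(G')$ and $P_S(F_{S,x}\mid\mathcal Z_{S,s})=\chi_G(\tau)\,m(G')=g\circ\tau$.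

Case ($\alpha$). Take $F=G\cap G'$ with $G\in\mathcal B_s$ and $G'=\{y:\ y_i(\eta)=v_\eta\ \forall\eta\in M\}$, where $M\subseteq[\xi,\lambda_i)$ is finite and $v_\eta\in\{0,1,*\}$; include also $F=\emptyset$. These sets form a $\pi$-system generating $\mathcal B_{(i+1,0)}$, and $X$ is one of them ($M=\emptyset$). For $k\in K_i$ let $r(k)$ be the probability that an element of component $k$ with fair random bits satisfies the conditions $v_\eta$. Explicitly,
$$r(k)=2^{-\#\{\eta\in M:\ \eta<\Lambda_i(k)\}}$$
if $v_\eta\in\{0,1\}$ for all $\eta\in M$ with $\eta<\Lambda_i(k)$ and $v_\eta=*$ for all $\eta\in M$ with $\eta\ge\Lambda_i(k)$; otherwise $r(k)=0$. Under $m(\,\cdot\mid k(y_i)=k)$ the bits $y_i(\eta)$, $\xi\le\eta<\Lambda_i(k)$, are independent, fair, and independent of $(y_{i'})_{i'<i}$ together with the entries $y_i(\eta)$, $1\le\eta<\xi$. The latter generate the trace of $\mathcal B_s$ on $\{k(y_i)=k\}$. Since $\xi\ge1$, $\{k(y_i)=k\}\in\mathcal B_s$, and so we may take $g(y)=\chi_G(y)\,r(k(y_i))$. On the other side, $\tau_i$ always lies in component $k=k(x_i)$, and its bits $x_i(\eta)+z_i(\eta)$,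 $\xi\le\eta<\Lambda_i(k)$, are independent, fair and independent of $\mathcal Z_{S,s}$. So $P_S(F_{S,x}\mid\mathcal Z_{S,s})=\chi_G(\tau)\,r(k(x_i))$. As $k(\tau_i)=k(x_i)$, this is $g\circ\tau$. ($F=\emptyset$ is trivial.) $\square$

## 6. Building the requirements along the filtration

By transfinite recursion we construct, for each $t\in\Theta$, a maximal $t$-consistent $R_t\subseteq X\times A_t$ such that, with $\varphi_t(a)=\{x:(x,a)\in R_t\}$,

- (i) $R_s\subseteq R_t$ for $s\le t$;
- (ii) for all $F\in\mathcal B_t$, $\varphi_t([F])\triangle F$ is negligible.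

Two remarks. First, (i) gives $R_t\cap(X\times A_s)=R_s$: if $(x,a)\in R_t\setminus R_s$ with $a\in A_s$, then $(x,1-a)\in R_s\subseteq R_t$ by Lemma 5(b), which is impossible. Second, for (ii) it suffices that

- (ii′) for all $F\in\mathcal B_t$, $F\setminus\varphi_t([F])$ is negligible.

Indeed $\varphi_t([X\setminus F])=X\setminus\varphi_t([F])$ by Lemma 5(b), so (ii′) for $X\setminus F$ says that $\varphi_t([F])\setminus F$ is negligible.

**Step 1. The first stage.** Here we only start the recursion. For $t=(0,0)$, $\mathcal B_t=\{\emptyset,X\}$; put $R_t=\{(x,1):x\in X\}$. It is $t$-consistent, and maximal by Lemma 5(c). (i) and (ii) are trivial.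

**Step 2. Successor stages: learning one more entry.** This step adds the requirement that the newly revealed entry at $x$ be the one $x$ actually has. Let $t$ be the successor of $s=(i,\xi)$, and let $e(y)=y_i(\xi)$, which has countable range. Put
$$R^0=\{(x,a)\in X\times A_t:\ \exists b\in A_s,\ (x,b)\in R_s,\ b\wedge[e=e(x)]\le a\}\ \supseteq R_s.$$

*$R^0$ is $t$-consistent.* Let $(x_j,a_j)\in R^0$ with witnesses $b_j$ $(j\le n)$. Since $R_s$ is $s$-consistent, there is $S\in\mathcal S$ fitting $s$ with $d=\bigwedge_j(b_j)_{S,x_j}\ne0$.

Suppose $\xi=0$, so that the new entry is the label of coordinate $i$. Since $(S\cup\{i\})\cap i=S\cap i$, Lemma 4 lets us replace $S$ by $S\cup\{i\}\in\mathcal S$. So we may assume $i\in S$, and then $S$ fits $t$. Now $e(\tau_S(x_j,z))=k((x_j)_i)=e(x_j)$ for all $z$: translations keep labels. So $(a_j)_{S,x_j}\ge(b_j)_{S,x_j}$ and $\bigwedge_j(a_j)_{S,x_j}\ge d\ne0$.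

Suppose $\xi\ge1$. Then $i\in S$ because $S$ fits $s$, and so $S$ fits $t$. The element $d$ is represented by a set in $\mathcal Z_{S,s}$, and $\mathcal Z_{S,s}$ is independent of $Q=\{z:z_i(\xi)=0\}$, which has $P_S(Q)=\frac12$. For $z\in Q$ the common translation leaves entry $\xi$ of coordinate $i$ alone, so $e(\tau_S(x_j,z))=e(x_j)$ for all $j$ at once (also when the value is $*$). Hence $\bigwedge_j(a_j)_{S,x_j}\ge d\wedge[Q]\ne0$.

*Conclusion of the step.* By Lemma 5(a) let $R_t\supseteq R^0$ be maximal $t$-consistent. Then (i) holds. For (ii′): the sets of the form $\bigcup_v(F_v\cap\{e=v\})$ with $F_v\in\mathcal B_s$ form a $\sigma$-algebra, because $e$ has countable range; it contains $\mathcal B_s$ and the sets $\{e=v\}$, and it is contained in $\mathcal B_t$. So it equals $\mathcal B_t$. Let $F=\bigcup_v(F_v\cap\{e=v\})$, let $x\in F$ and $v=e(x)$; then $x\in F_v$. If $x\in\varphi_s([F_v])$, then $(x,[F_v])\in R_s$ and $[F_v]\wedge[e=e(x)]\le[F]$, so $(x,[F])\in R^0\subseteq R_t$. Therefore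
$$F\setminus\varphi_t([F])\subseteq\bigcup_v\big(F_v\setminus\varphi_s([F_v])\big),$$
a countable union of sets that are negligible by (ii) at $s$.

**Step 3. Limits of uncountable cofinality: nothing new happens.** Countably many sets from $\bigcup_{s<t}\mathcal B_s$ lie in one $\mathcal B_s$ with $s<t$, so this union is a $\sigma$-algebra and equals $\mathcal B_t$; hence $A_t=\bigcup_{s<t}A_s$. Put $R_t=\bigcup_{s<t}R_s$. A finite subset lies in $R_s$ for some $s$ in the cofinal set given in ($\alpha$) or ($\beta$), so it is $S$-good for some $S$ fitting $s$. Such an $S$ fits $t$: in case ($\alpha$), $s=(i,\xi')$ with $\xi'\ge1$, so $i\in S$; in case ($\beta$), fitting $t=(i,0)$ is no condition. So $R_t$ is $t$-consistent. It contains one of $(x,a),(x,1-a)$ for all $(x,a)\in X\times A_t$, so it is maximal by Lemma 5(c). (i) is clear. For (ii), if $F\in\mathcal B_s$ with $s<t$, then $\varphi_t([F])=\varphi_s([F])$, because $R_t\cap(X\times A_s)=R_s$.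

**Step 4. Limits of countable cofinality: new sets appear and are decided by martingales.** This step repeats the atomic argument of Section 3, with "$g_n^F(x)$ is close to $1$" replaced by a requirement that has already been decided at an earlier stage. Choose $s_0<s_1<\cdots$ cofinal below $t$, with $s_n=(i,\xi_n)$, $\xi_n\ge1$, in case ($\alpha$), and $s_n=(i_n,0)$ in case ($\beta$). For $F\in\mathcal B_t$ let $g_n^F$ be a $\mathcal B_{s_n}$-measurable version of $\mathbb E_m(\chi_F\mid\mathcal B_{s_n})$, and for $\varepsilon\in(0,1)$ let
$$F_{n,\varepsilon}=\{g_n^F>1-\varepsilon\}\in\mathcal B_{s_n}.$$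
The class $[F_{n,\varepsilon}]\in A_{s_n}$ depends only on $[F]$. Let
$$R^0=\{(x,[F]):\ F\in\mathcal B_t,\ \forall\varepsilon\in(0,1)\ \exists n_0\ \forall n\ge n_0:\ (x,[F_{n,\varepsilon}])\in R_{s_n}\}.$$

*$R^0\supseteq R_s$ for all $s<t$.* If $F\in\mathcal B_{s_l}$, then for $n\ge l$ we have $g_n^F=\chi_F$ a.e., so $[F_{n,\varepsilon}]=[F]$. As $R_{s_l}\subseteq R_{s_n}$, this gives $R_{s_l}\subseteq R^0$ for all $l$, and the $s_l$ are cofinal below $t$.

*$R^0$ is $t$-consistent.* Let $(x_j,[F_j])\in R^0$, $1\le j\le q$. Put $\varepsilon=1/(2q)$ and choose $n$ with $(x_j,[(F_j)_{n,\varepsilon}])\in R_{s_n}$ for all $j$. As $R_{s_n}$ is $s_n$-consistent, there is $S\in\mathcal S$ fitting $s_n$ such that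
$$D=\bigcap_j\big((F_j)_{n,\varepsilon}\big)_{S,x_j}$$
has $P_S(D)>0$. In case ($\alpha$), $i\in S$, so $S$ fits $t$, and $F_j\in\mathcal B_t\subseteq\mathcal B_{(i+1,0)}$; so Lemma 6($\alpha$) applies with $s=s_n$. In case ($\beta$) we use the freedom in $S$: by Lemma 4 we may replace $S$ by $(S\cap i_n)\cup I_0\in\mathcal S$, which has the same intersection with $i_n$ because $I_0\subseteq S$. Now $S\subseteq i_n\cup I_0$, so Lemma 6($\beta$) applies with $s=s_n$, and $S$ fits $t$ because in case ($\beta$) every $S$ does. In both cases
$$P_S\big((F_j)_{S,x_j}\mid\mathcal Z_{S,s_n}\big)=g_n^{F_j}\circ\tau_S(x_j,\cdot)\quad\text{a.e.}\tag{2}$$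
By definition of $D$, the right side is $>1-\varepsilon$ on $D$, and $D\in\mathcal Z_{S,s_n}$ because $\tau_S(x_j,\cdot)$ is $\mathcal Z_{S,s_n}$–$\mathcal B_{s_n}$-measurable. Integrating (2) over $D$, $P_S(D\setminus(F_j)_{S,x_j})\le\varepsilon P_S(D)$ for each $j$, and so
$$P_S\Big(D\cap\bigcap_{j\le q}(F_j)_{S,x_j}\Big)\ge(1-q\varepsilon)P_S(D)=\tfrac12P_S(D)>0.$$
So $\{(x_j,[F_j]):j\le q\}$ is $S$-good with $S$ fitting $t$.

*Conclusion of the step.* Let $R_t\supseteq R^0$ be maximal $t$-consistent; (i) holds. For (ii′), let $F\in\mathcal B_t$. Since $\mathcal B_t$ is generated by $\bigcup_n\mathcal B_{s_n}$, martingale convergence gives $g_n^F\to\chi_F$ $m$-a.e. By (ii) at the stages $s_n$, the set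
$$\bigcup_{n\ge0,\ l\ge2}\varphi_{s_n}([F_{n,1/l}])\triangle F_{n,1/l}$$
is a countable union of negligible sets, hence negligible. So for almost every $x\in F$ the following holds: for every $l\ge2$, for all large $n$, $x\in F_{n,1/l}$ and therefore $(x,[F_{n,1/l}])\in R_{s_n}$. Given $\varepsilon\in(0,1)$, choose $l\ge2$ with $1/l\le\varepsilon$. Then $F_{n,1/l}\subseteq F_{n,\varepsilon}$, and since $\{a\in A_{s_n}:(x,a)\in R_{s_n}\}$ is upward closed (Lemma 5(b)), $(x,[F_{n,\varepsilon}])\in R_{s_n}$ for all large $n$. Thus $(x,[F])\in R^0\subseteq R_t$ for almost every $x\in F$, which is (ii′).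

This completes the recursion.

## 7. From the last stage to Theorems A and B

**Step 1. Proof of Proposition C.** We read the ultrafilters off the last stage. Let $R=R_{(\iota,0)}$ and $p(x)=\{a\in A:(x,a)\in R\}$. By Lemma 5(b) each $p(x)$ is an ultrafilter of $A_{(\iota,0)}=A$, and (ii) is (L).

(R): Let $a\in A^J$, $x|_J=y|_J$, $a\in p(x)$, and suppose $a\notin p(y)$. Then $(x,a),(y,1-a)\in R$, so $a_{S,x}\wedge(1-a)_{S,y}\ne0$ for some $S\in\mathcal S$. By Lemma 2(a) this element equals $a_{S,x}\wedge(1-a_{S,x})=0$, a contradiction. Exchanging $x$ and $y$ gives the converse.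

(T): Suppose $a\in p(x)$ and $ha\notin p(hx)$. Then $(x,a),(hx,1-ha)\in R$, so for some $S\in\mathcal S$, using Lemma 2(b),
$$0\ne a_{S,x}\wedge\big(1-(ha)_{S,hx}\big)=a_{S,x}\wedge(1-a_{S,x})=0,$$
a contradiction. Applying this to $h^{-1}=h$ with $hx$, $ha$ in place of $x$, $a$ gives the converse. $\square$

By Step 4 of Section 4, Theorem B(1) and (2) follow, and with $I_0=\emptyset$ Theorem A is proved.

**Step 2. Proof of Theorem B(3).** This step extracts liftings of the partial products from $\pi$. For $E\in\widehat\Sigma_J$, the set $E\times\Omega_{I\setminus J}\in\widehat\Sigma$ is determined by coordinates in $J$. So by B(1)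
$$\pi(E\times\Omega_{I\setminus J})=\pi_J(E)\times\Omega_{I\setminus J}\tag{3}$$
for a unique $\pi_J(E)\subseteq\Omega_J$; clearly $\pi_I=\pi$. By Lemma 3, $\pi_J(E)\in\widehat\Sigma_J$. Lemma 3 applied to $(\pi_J(E)\triangle E)\times\Omega_{I\setminus J}=\pi(E\times\Omega_{I\setminus J})\triangle(E\times\Omega_{I\setminus J})$ gives $\widehat\mu_J(\pi_J(E)\triangle E)=0$. If $\widehat\mu_J(E\triangle F)=0$, then $E\times\Omega_{I\setminus J}$ and $F\times\Omega_{I\setminus J}$ differ by a null set, so $\pi_J(E)=\pi_J(F)$. The identities for $\emptyset$, $\Omega_J$, $\cap$, $\cup$ pass from $\pi$ to $\pi_J$ through (3). If $E$ is determined by coordinates in $J'\subseteq J$, so is $E\times\Omega_{I\setminus J}$, hence so is its image under $\pi$, hence so is $\pi_J(E)$; thus $\pi_J$ respects coordinates. If $J\subseteq K$, then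
$$\pi_K(E\times\Omega_{K\setminus J})\times\Omega_{I\setminus K}=\pi(E\times\Omega_{I\setminus J})=\pi_J(E)\times\Omega_{I\setminus J},$$
so $\pi_K(E\times\Omega_{K\setminus J})=\pi_J(E)\times\Omega_{K\setminus J}$. If $J\cap K=\emptyset$, then from $E\times F=(E\times\Omega_K)\cap(\Omega_J\times F)$ we get
$$\pi_{J\cup K}(E\times F)=(\pi_J(E)\times\Omega_K)\cap(\Omega_J\times\pi_K(F))=\pi_J(E)\times\pi_K(F).\qquad\square$$

## 8. Permuting identical coordinates is too much symmetry

Theorem B(2) adds an invariance under translations. One might hope to add invariance under permutations of identical coordinates, but this is impossible. Let all $\Omega_n$ $(n\in\mathbb N)$ equal one probability space that has a measurable set $B$ with $0<\mu(B)<1$ (here $\mu$ is the measure on that one space). Let $\sigma$ act on $\Omega$ by swapping coordinates $2n$ and $2n+1$ for all $n$. Let $E$ be the set of $x$ for which there is a least $n$ with exactly one of $x_{2n},x_{2n+1}$ in $B$, and for that $n$, $x_{2n}\in B$.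

For each $n$ the event "exactly one of $x_{2n},x_{2n+1}$ is in $B$" has probability $2\mu(B)(1-\mu(B))>0$, and these events are independent. So almost surely a least such $n$ exists. Swapping exchanges the two possibilities at that $n$, so $\sigma E=\Omega\setminus E$ modulo a null set. Suppose a lifting $\pi$ satisfied $\pi(\sigma W)=\sigma\pi(W)$ for all $W$. For a constant sequence $x$ we have $\sigma x=x$, and then
$$x\in\pi(E)\iff x\in\sigma\pi(E)=\pi(\sigma E)=\pi(\Omega\setminus E)=\Omega\setminus\pi(E),$$
which is impossible. The argument does not even use that $\pi$ respects coordinates.
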